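# When is $H_0+V$ already closed? The domain of the spatially cut-off $P(\varphi)_2$ Hamiltonian

Inner products are linear in the second argument. The letter $C$ denotes a constant that may change from line to line; what it may depend on is said when it matters.

## 1. One oscillator in a polynomial potential

Let $d\gamma(q)=(2\pi)^{-1/2}e^{-q^2/2}dq$ on $\mathbb R$ and work in $L^2(\mathbb R,\gamma)$. Let $N$ be the number operator of the harmonic oscillator: the Hermite polynomial of degree $\nu$ is an eigenvector with eigenvalue $\nu$. We recall that $\mathcal D(N^{1/2})$ is the set of $\psi\in L^2(\gamma)$ whose weak derivative $\psi'$ is in $L^2(\gamma)$, and that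
$$\langle\chi,N\psi\rangle=\langle\chi',\psi'\rangle\qquad(\chi\in\mathcal D(N^{1/2}),\ \psi\in\mathcal D(N)).$$
Fix $\omega_0>0$, put $H_0=\omega_0N$, and let $V$ be multiplication by a real polynomial $P(q)$ of even degree $2n\ge2$ with positive leading coefficient, on $\mathcal D(V)=\{\psi:V\psi\in L^2\}$. Is the sum $H_0+V$, on $\mathcal D(H_0)\cap\mathcal D(V)$, a closed operator?

A sum of two selfadjoint operators need not be closed. Take $A$ unbounded and $B=-A$: the sum is $0$ on $\mathcal D(A)$, and its closure is $0$ on the whole space. What goes wrong is cancellation: $A\psi_j$ and $B\psi_j$ are both large while $(A+B)\psi_j$ is small. So we want an inequality that forbids cancellation.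

**Proposition 1.** For every $\varepsilon>0$ there is $C_\varepsilon$ such that for all $\psi\in\mathcal D(H_0)\cap\mathcal D(V)$
$$(1-\varepsilon)\big(\|H_0\psi\|^2+\|V\psi\|^2\big)\le\|(H_0+V)\psi\|^2+C_\varepsilon\|\psi\|^2. \tag{1}$$
Hence $H_0+V$ is closed on $\mathcal D(H_0)\cap\mathcal D(V)$.

**Why (1) gives closedness.** Let $\psi_j\to\psi$ with $(H_0+V)\psi_j$ convergent. By (1) with $\varepsilon=\frac12$, applied to differences, $H_0\psi_j$ and $V\psi_j$ are Cauchy. Both operators are closed, so $\psi\in\mathcal D(H_0)\cap\mathcal D(V)$ and $(H_0+V)\psi_j\to(H_0+V)\psi$. This uses nothing but (1) and the closedness of $H_0$ and $V$, so it applies again later.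

**What must be proved.** Since $\|(H_0+V)\psi\|^2=\|H_0\psi\|^2+\|V\psi\|^2+2\,\mathrm{Re}\langle V\psi,H_0\psi\rangle$, inequality (1) says that the cross term is bounded below by $-\varepsilon(\|H_0\psi\|^2+\|V\psi\|^2)-C_\varepsilon\|\psi\|^2$.

**Step 1: two facts about $P$.** Since $P\to+\infty$ and $P'/P\to0$ at infinity,
$$P\ge-C_0,\qquad |P'|\le\varepsilon P+C_\varepsilon\quad\text{for every }\varepsilon>0. \tag{2}$$
For $P=q^4$ one can do this by hand: the maximum of $4q^3-\varepsilon q^4$ over $q>0$ is attained at $q=3/\varepsilon$ and equals $27/\varepsilon^3$, so $|P'|\le\varepsilon P+27\varepsilon^{-3}$.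

**Step 2: truncation, so that all integrations by parts are legal.** Fix $\tau\in C^\infty(\mathbb R)$ odd with $0\le\tau'\le1$, $\tau(s)=s$ for $|s|\le1$, and $\tau$ constant on $[3,\infty)$. For $M\ge1$ put $\tau_M(s)=M\tau(s/M)$. Then $|\tau_M(s)|\le|s|$, $\tau_M(s)$ has the sign of $s$, $\tau_M(s)\to s$ as $M\to\infty$, and
$$|s|\,\tau_M'(s)\le3|\tau_M(s)|. \tag{3}$$
By scaling it is enough to check (3) for $M=1$. If $|s|\le1$, then $|s|\tau'(s)=|s|=|\tau(s)|$. If $1<|s|<3$, then $|s|\tau'(s)\le3\le3|\tau(s)|$, since $|\tau(s)|\ge1$. If $|s|\ge3$, the left side is $0$.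

Let $U=\tau_M(V)$. Where $V\ge0$ we have $U\ge0$; where $V<0$ we have $0\ge U\ge V\ge-C_0$. So $U\ge-C_0$, and by (2) and (3)
$$|U'|=\tau_M'(P)|P'|\le\tau_M'(P)\big(\varepsilon|P|+C_\varepsilon\big)\le3\varepsilon|U|+C_\varepsilon ,$$
uniformly in $M$. Moreover $U'$ is bounded, because it vanishes outside the compact set $\{|P|\le3M\}$.

**Step 3: the cross term.** Let $\psi\in\mathcal D(H_0)$. As $U$ and $U'$ are bounded, $U\psi\in\mathcal D(N^{1/2})$ with $(U\psi)'=U\psi'+U'\psi$, and
$$\langle U\psi,H_0\psi\rangle=\omega_0\int U|\psi'|^2d\gamma+\omega_0\int U'\,\overline\psi\,\psi'\,d\gamma .$$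
The first term is at least $-C_0\,\omega_0\|\psi'\|^2=-C_0\langle\psi,H_0\psi\rangle\ge-C_0\|\psi\|\|H_0\psi\|$. In the second, $\|\psi'\|^2=\langle\psi,N\psi\rangle\le\|N\psi\|^2$ because $N$ has integer eigenvalues, so it is at most $(3\varepsilon\|U\psi\|+C_\varepsilon\|\psi\|)\|H_0\psi\|$ in modulus. By Young's inequality, after renaming $\varepsilon$,
$$2\,\mathrm{Re}\langle U\psi,H_0\psi\rangle\ge-\varepsilon(\|H_0\psi\|^2+\|U\psi\|^2)-C_\varepsilon\|\psi\|^2,$$
with $C_\varepsilon$ independent of $M$. If also $\psi\in\mathcal D(V)$, then $U\psi\to V\psi$ as $M\to\infty$ by dominated convergence, and (1) follows. $\square$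

Now replace the single oscillator by a quantum field: one oscillator for each $k\in\mathbb R$, with frequency $\omega(k)=(k^2+m^2)^{1/2}$. The proof above used a lower bound $P\ge-C_0$, a gradient bound $|P'|\le\varepsilon P+C_\varepsilon$, and the fact that $\omega_0$ is one number. Which of these survive?

## 2. The field Hamiltonian and the statements

Let $m>0$, $\mathfrak h=L^2(\mathbb R,dk)$, and let $\mathcal H=\Gamma_s(\mathfrak h)$ be the bosonic Fock space: a vector is a sequence $\psi=(\psi_p)_{p\ge0}$ of symmetric functions $\psi_p\in L^2(\mathbb R^p)$ with $\|\psi\|^2=\sum_p\|\psi_p\|^2$. The annihilation operator is $(a(k)\psi)_{p}(k_1,\dots,k_p)=\sqrt{p+1}\,\psi_{p+1}(k,k_1,\dots,k_p)$. For a function $h$ on $\mathbb R$, $d\Gamma(h)$ multiplies $\psi_p$ by $\sum_ih(k_i)$; thus $N=d\Gamma(1)$ and the free Hamiltonian is $H_0=d\Gamma(\omega)=\int\omega(k)a^*(k)a(k)\,dk$. For bounded real $h$, $\chi\in\mathcal D(N^{1/2})$ and $\psi\in\mathcal D(N)$, the kernels give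
$$\langle\chi,d\Gamma(h)\psi\rangle=\int h(k)\langle a(k)\chi,a(k)\psi\rangle\,dk. \tag{4}$$
Since $\omega\ge m$, $\|N\psi\|\le m^{-1}\|H_0\psi\|$.

**Q-space.** Let $\mathfrak h_R=\{f\in\mathfrak h:\overline{f(k)}=f(-k)\}$, a real Hilbert space with complexification $\mathfrak h$. For $f\in\mathfrak h_R$ put $\phi(f)=a^*(f)+a(f)$. One identifies $\mathcal H=L^2(Q,\mu)$, with $\mu$ a probability measure, so that the $\phi(f)$ are centered Gaussian random variables with covariance $\langle f,f'\rangle$ that generate the $\sigma$-algebra, and the vacuum $\Omega$ is the function $1$. The $p$-particle space becomes the $p$-th Gaussian chaos. We write $\|\cdot\|_q$ for the norm of $L^q(Q,\mu)$ and $E$ for the expectation. With $c=\|f\|^2$, the Wick powers are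
$$:\!\phi(f)^p\!:\;=\sum_j\frac{p!}{j!(p-2j)!}\Big(-\frac c2\Big)^j\phi(f)^{p-2j},\qquad :\!\phi(f)^p\!:\;=\sqrt{p!}\,f^{\otimes p}\ \text{ as a vector}. \tag{5}$$
For example, $:\!\phi(f)^2\!:\;=\phi(f)^2-c$ and $:\!\phi(f)^4\!:\;=\phi(f)^4-6c\,\phi(f)^2+3c^2$.

**The interaction.** The time-zero field is
$$\varphi(x)=\frac1{\sqrt{4\pi}}\int\big(e^{ikx}a^*(k)+e^{-ikx}a(k)\big)\frac{dk}{\sqrt{\omega(k)}}.$$
Formally this is $\phi(f_x)$ with $f_x(k)=(4\pi\omega(k))^{-1/2}e^{ikx}$, but $f_x\notin\mathfrak h$, so we cut off: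
$$f_{\kappa,x}(k)=(4\pi\omega(k))^{-1/2}e^{ikx}\mathbf 1_{|k|\le\kappa}\in\mathfrak h_R,\qquad \varphi_\kappa(x)=\phi(f_{\kappa,x}),$$
$$c_\kappa=\|f_{\kappa,x}\|^2=\frac1{4\pi}\int_{|k|\le\kappa}\frac{dk}{\omega(k)}\le C\log\kappa\quad(\kappa\ge2).$$
Let $P(\lambda)=\sum_{p=0}^{2n}a_p\lambda^p$ be real with $a_{2n}>0$, let $0\le g\in L^1(\mathbb R)$, and put
$$V_\kappa=\int g(x):\!P(\varphi_\kappa(x))\!:\,dx .$$
The maps $x\mapsto\,:\!\varphi_\kappa(x)^p\!:\;=\sqrt{p!}\,f_{\kappa,x}^{\otimes p}$ are bounded and continuous into $L^2(Q)$, because $\|f_{\kappa,x}\|^2=c_\kappa$ and $\|f_{\kappa,x}-f_{\kappa,y}\|\le C_\kappa|x-y|$. So $V_\kappa$ is a Bochner integral in $L^2(Q)$. By Kolmogorov's continuity criterion, which the same Lipschitz bound permits, $\varphi_\kappa(x)$ has a version that is continuous in $x$, hence jointly measurable on $\mathbb R\times Q$; by Fubini, $V_\kappa$ agrees $\mu$-a.e. with the pointwise integral. With $\tilde g(s)=\int g(x)e^{isx}dx$, the $p$-particle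 component of $V_\kappa$ is
$$\sqrt{p!}\,a_p(4\pi)^{-p/2}\,\tilde g\Big(\sum_ik_i\Big)\prod_{i=1}^p\omega(k_i)^{-1/2}\mathbf 1_{|k_i|\le\kappa}. \tag{6}$$
$V$ is the $L^2$-limit of $V_\kappa$ as $\kappa\to\infty$ (Lemma 7), with the kernels (6) without cutoffs. It is a real function in $L^2(Q)$, and it acts as a multiplication operator on $\mathcal D(V)=\{\psi\in L^2:V\psi\in L^2\}$.

For $2n\ge4$, $g\in L^1\cap L^2$ and $g\not\equiv0$, the operator $H_0+V$ is known to be essentially selfadjoint and bounded below on $\mathcal D(H_0)\cap\mathcal D(V)$; $H$ denotes its closure. Is $\mathcal D(H)=\mathcal D(H_0)\cap\mathcal D(V)$? For $\deg P=4$ and $g$ with additional regularity, for example $0\le g\in C_0^\infty(\mathbb R)$, Glimm and Jaffe showed that $\|H_0(H+b)^{-1}\|<\infty$ for some $b>0$, hence equality. For general $P$ the paper *Spectral and scattering theory of spatially cut-off $P(\varphi)_2$ Hamiltonians* describes the question as open. There are higher order estimates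 $\|H_0(H+b)^{-n}\|<\infty$, but they are not used below. The answer is yes in every degree, so there is no counterexample.

**Theorem 2.** Let $P$ be real of degree $2n\ge2$ with $a_{2n}>0$, and let $0\le g\in L^1\cap L^2$. For every $\varepsilon>0$ there is $C_\varepsilon$ such that (1) holds for all $\psi\in\mathcal D(H_0)\cap\mathcal D(V)$. Hence $H_0+V$ is closed on $\mathcal D(H_0)\cap\mathcal D(V)$, and $\mathcal D(H)=\mathcal D(H_0)\cap\mathcal D(V)$.

**Theorem 3.** (a) Theorem 2 holds if $g\in L^2$ is weakened to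
$$\int|\tilde g(s)|^2(1+s^2)^{-\frac12+\gamma}\,ds<\infty\quad\text{for some }\gamma\in(0,\tfrac12]. \tag{7}$$
This holds for $g\in L^1\cap L^r$ for any $r>1$. Moreover $H_0+V$ is selfadjoint on $\mathcal D(H_0)\cap\mathcal D(V)$ and bounded below; essential selfadjointness need not be assumed.

(b) For every $\varepsilon>0$, $\|H_0\psi\|^2+\|V\psi\|^2\le(1+\varepsilon)\|H\psi\|^2+C_\varepsilon\|\psi\|^2$ on $\mathcal D(H)$. If $g\not\equiv0$ and $n\ge2$, then neither $\|H_0\psi\|\le A\|H\psi\|+C\|\psi\|$ nor $\|V\psi\|\le A\|H\psi\|+C\|\psi\|$ can hold on $\mathcal D(H)$ with $A<1$.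

**Condition (7) for $g\in L^1\cap L^r$.** If $g\in L^2$, (7) holds with $\gamma=\frac12$ by Plancherel. If $r\ge2$, then $L^1\cap L^r\subset L^2$. If $1<r<2$, Hausdorff–Young gives $\tilde g\in L^{r'}$, so $|\tilde g|^2\in L^{r'/2}$ with $1<r'/2<\infty$. Let $t=(r'/2)'>1$. By Hölder, (7) holds once $(1+s^2)^{-\frac12+\gamma}\in L^t$, that is, once $(1-2\gamma)t>1$, and this is true for small $\gamma>0$. From now on we assume only $0\le g\in L^1$ and (7).

## 3. Where the one-oscillator argument stops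

Write Step 3 of Section 1 on Fock space, formally. Since $a(k)V\psi=Va(k)\psi+[a(k),V]\psi$,
$$\langle V\psi,H_0\psi\rangle=\int\omega(k)\langle a(k)\psi,V\,a(k)\psi\rangle\,dk+\int\omega(k)\langle[a(k),V]\psi,a(k)\psi\rangle\,dk. \tag{8}$$
The commutator $[a(k),V]$ is again a function on $Q$, the $k$-component of the gradient of $V$.

**The frequencies.** In the second term of (8) we must decide where to put $\omega(k)$. Putting $\omega^{1/2}$ on each factor would require the function $\int\omega(k)|[a(k),V]|^2dk$, whose expectation is $\|H_0^{1/2}V\|^2$. This is infinite if $g\not\equiv0$. Indeed, $V$ has a component with $p=2n\ge2$ particles, and with $\sum_i\omega(k_i)\ge\omega(k_1)$ and the variables $s=\sum k_i,k_2,\dots,k_p$, the squared norm is at least a positive constant times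
$$\int|\tilde g(s)|^2ds\ \prod_{i\ge2}\int\frac{dk_i}{\omega(k_i)}=\infty .$$
For the same reason one cannot integrate by parts once more. For one oscillator that step reads $2\,\mathrm{Re}\int U'\overline\psi\psi'd\gamma=\int U'(|\psi|^2)'d\gamma=\int(NU)|\psi|^2d\gamma$; its analogue here calls for the function $H_0V$, and $V$ is not even in $\mathcal D(H_0^{1/2})$. What does work is to put all of $\omega$ on $a(k)\psi$, because $d\Gamma(\omega^2)\le d\Gamma(\omega)^2=H_0^2$. Then only the unweighted gradient $|\nabla V|^2=\int|[a(k),V]|^2dk$ is needed, and its expectation is $\|N^{1/2}V\|^2\le2n\|V\|^2<\infty$.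

**The constants.** With the cutoff $\kappa$ fixed, both facts in (2) survive: Lemma 8 will show
$$|\nabla V_\kappa|\le\varepsilon V_\kappa+B_\varepsilon(\log\kappa)^n ,$$
which with $\varepsilon=1$ also gives $V_\kappa\ge-B_1(\log\kappa)^n$. So the sensible first attempt is to run Section 1 for $H_0+V_\kappa$ and let $\kappa\to\infty$. It stops at the constants: the argument gives (1) for $V_\kappa$ with $C_\varepsilon$ of order $(\log\kappa)^{2n}$, and no limit can be taken. The culprit is Wick ordering. For $P(\lambda)=\lambda^4$,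
$$:\!\varphi_\kappa^4\!:\;=(\varphi_\kappa^2-3c_\kappa)^2-6c_\kappa^2 ,$$
so the pointwise lower bound for $V_\kappa$ is $-6c_\kappa^2\|g\|_1$, and $c_\kappa\to\infty$.

**The way out.** Do not ask for a constant. Ask for
$$|\nabla V|\le\varepsilon V+W_\varepsilon\qquad\mu\text{-a.e.} \tag{9}$$
with a *function* $W_\varepsilon\ge0$ on $Q$. Two things are then needed. First, $W_\varepsilon$ must be so rarely large that it is harmless, meaning bounded relative to $N$ with relative bound $0$; Section 5 shows that finiteness of all exponential moments is enough. Second, the bound with $(\log\kappa)^n$ must produce such a $W_\varepsilon$. For this one uses a different cutoff $\kappa$ for each level of $W_\varepsilon$: the loss $(\log\kappa)^n$ is tiny compared with the gain $\|V-V_\kappa\|\le C\kappa^{-\gamma/2}$. This is a Nelson-type argument, carried out in Section 8.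

## 4. The gradient on Q-space

**Definition (gradient).** For $\psi\in\mathcal D(N^{1/2})$ let $(\nabla\psi)(k)=a(k)\psi$, an element of $L^2(\mathbb R,dk;\mathcal H)=L^2(\mathbb R\times Q)=L^2(Q;\mathfrak h)$; as an element of $L^2(\mathbb R\times Q)$ it is jointly measurable. For a function $U$ put $|\nabla U|^2=\int|(\nabla U)(k)|^2dk$, a function on $Q$.

By the definition of $a(k)$, $\|\nabla\psi\|^2=\int\|a(k)\psi\|^2dk=\|N^{1/2}\psi\|^2$, so $\nabla$ is closed. From $[a(k),\phi(f)]=f(k)$ and $a(k)\Omega=0$, for polynomials $F$ and $f_i\in\mathfrak h_R$,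
$$\nabla F(\phi(f_1),\dots,\phi(f_j))(k)=\sum_if_i(k)\,(\partial_iF)(\phi(f_1),\dots,\phi(f_j)).$$
Example: $\nabla\phi(f)=f$, and $\nabla:\!\phi(f)^p\!:\;=p\,f:\!\phi(f)^{p-1}\!:$, by (5).

On polynomials $\nabla$ is therefore the Malliavin derivative $D$ of the Gaussian process $\phi$ over $\mathfrak h_R$. The domain of $D$ is $\{\sum_pp\|\psi_p\|^2<\infty\}=\mathcal D(N^{1/2})$, with $\|D\psi\|^2=\sum_pp\|\psi_p\|^2$ (Nualart, *The Malliavin Calculus and Related Topics*, Prop. 1.2.2). Polynomials of degree $\le p$ are dense in the chaoses $\le p$, so the polynomials form a core for both closed operators, and $\nabla=D$. This gives us the chain rule (Nualart, Prop. 1.2.3): if $F_1,\dots,F_j\in\mathcal D(N^{1/2})$ are real and $\chi\in C^1$ has bounded partial derivatives, then $\chi(F_1,\dots,F_j)\in\mathcal D(N^{1/2})$ and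
$$\nabla\chi(F)=\sum_i\partial_i\chi(F)\,\nabla F_i. \tag{10}$$

For (8) we need a product rule with only one bounded factor.

**Lemma 4 (product rule).** Let $U\in\mathcal D(N^{1/2})$ be real and bounded, $\psi\in\mathcal D(N^{1/2})$, and $|\nabla U|\psi\in L^2$. Then $U\psi\in\mathcal D(N^{1/2})$ and $\nabla(U\psi)=U\nabla\psi+\psi\nabla U$.

*Proof.* Complex conjugation on $L^2(Q)$ preserves each chaos, so the real and imaginary parts of $\psi$ satisfy the hypotheses, and we may take $\psi$ real. Let $\theta\in C_0^\infty(\mathbb R)$ with $\theta(u)=u$ for $|u|\le\|U\|_\infty+1$. The function $\chi(u,v)=\theta(u)\tau_R(v)$ has bounded partial derivatives, because $\tau_R$ is bounded. So (10) gives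
$$\nabla\big(U\tau_R(\psi)\big)=U\tau_R'(\psi)\nabla\psi+\tau_R(\psi)\nabla U .$$
As $R\to\infty$, $U\tau_R(\psi)\to U\psi$ in $L^2$. On the right, $\tau_R'(\psi)\to1$ and $\tau_R(\psi)\to\psi$ pointwise, with majorants $|U|\,|\nabla\psi|$ and $|\psi|\,|\nabla U|$ (norms in $\mathfrak h$), both in $L^2(Q)$. So the right side converges in $L^2(\mathbb R\times Q)$ to $U\nabla\psi+\psi\nabla U$. Since $\nabla$ is closed, the lemma follows. $\square$

## 5. Functions with all exponential moments are small relative to $N$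

**Hypercontractivity** (Nelson, J. Funct. Anal. 12 (1973)). $\|e^{-tN}\|_{L^2\to L^q}\le1$ if $q-1\le e^{2t}$.

Let $q\ge2$ and let $\psi$ lie in the chaoses $\le j$. Writing $\psi=e^{-tN}e^{tN}\psi$ with $e^{2t}=q-1$ gives $\|\psi\|_q\le\|e^{tN}\psi\|_2\le e^{tj}\|\psi\|_2$, that is,
$$\|\psi\|_q\le(q-1)^{j/2}\|\psi\|_2. \tag{11}$$
There is a vector version. If $F\in L^2(dk;\mathcal H)$ has a.e. $F(k)$ in the chaoses $\le j$ and $|F|^2=\int|F(k)|^2dk$, then Minkowski's inequality in $L^{q/2}$ gives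
$$\|\,|F|\,\|_q^2=\Big\|\int|F(k)|^2dk\Big\|_{q/2}\le\int\|F(k)\|_q^2\,dk\le(q-1)^j\int\|F(k)\|_2^2\,dk. \tag{12}$$

**Definition.** A measurable function $W\ge0$ on $Q$ is *exponentially integrable* if $E e^{qW}<\infty$ for all $q<\infty$.

Example: $W=|\phi(f)|$ is exponentially integrable. For $\|f\|=1$ the function $W=\phi(f)^2$ is not, since $Ee^{q\phi(f)^2}=\infty$ for $q\ge\frac12$.

**Lemma 5.** Let $W\ge0$ be exponentially integrable. For every $\eta>0$ there is $C$ such that
$$\|W\psi\|\le\eta\|N\psi\|+C\|\psi\|\ \text{ on }\mathcal D(N)\subset\mathcal D(W),\qquad \langle\psi,W\psi\rangle\le\eta\|N^{1/2}\psi\|^2+C\|\psi\|^2\ \text{ on }\mathcal D(N^{1/2}).$$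

The idea is to cut $Q$ into layers on which $W$ is about $2^i$. On such a layer, the part of $\psi$ with many more than $2^i$ particles is controlled by $N$. The part with fewer particles cannot concentrate on a very small set, by (11), and the layer is very small.

*Proof.* Let $\theta\in\{\frac12,1\}$; we estimate $\|W^\theta\psi\|^2$, and $\theta=1,\frac12$ are the two claims. Let $A_0=\{W<1\}$ and $A_i=\{2^{i-1}\le W<2^i\}$ for $i\ge1$. Fix $l\in\mathbb N$. For $i\ge1$ put $\psi_<=\mathbf 1_{[0,2^{i+l})}(N)\psi$. Then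
$$\|W^\theta\mathbf 1_{A_i}\psi\|\le2^{\theta i}\,\|\mathbf 1_{[2^{i+l},\infty)}(N)\psi\|+2^{\theta i}\,\|\mathbf 1_{A_i}\psi_<\|.$$

**Many particles.** With $\psi_\nu$ the $\nu$-particle component,
$$\sum_{i\ge1}4^{\theta i}\|\mathbf 1_{[2^{i+l},\infty)}(N)\psi\|^2=\sum_\nu\|\psi_\nu\|^2\sum_{i\ge1:\,2^i\le\nu2^{-l}}4^{\theta i}\le2\cdot4^{-\theta l}\sum_\nu\nu^{2\theta}\|\psi_\nu\|^2=2\cdot4^{-\theta l}\|N^\theta\psi\|^2 ,$$
because a geometric sum of ratio $4^\theta\ge2$ is at most twice its largest term, and that term is at most $(\nu2^{-l})^{2\theta}$.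

**Few particles.** By Hölder and (11) with exponent $4$,
$$\|\mathbf 1_{A_i}\psi_<\|\le\mu(A_i)^{1/4}\|\psi_<\|_4\le\mu(A_i)^{1/4}\,3^{2^{i+l-1}}\|\psi\| .$$
By Chebyshev, $\mu(A_i)\le(Ee^{qW})e^{-q2^{i-1}}$, so $\mu(A_i)^{1/4}\le C_qe^{-q2^{i-3}}$. If $q\ge8(1+2^{l-1}\ln3)$, then $-q2^{i-3}+2^{i+l-1}\ln3\le-2^i$, and therefore $\|\mathbf 1_{A_i}\psi_<\|\le C_le^{-2^i}\|\psi\|$.

**Summation.** The layers are disjoint, $W^\theta\le1$ on $A_0$, and $(x+y)^2\le2x^2+2y^2$, so
$$\|W^\theta\psi\|^2\le\|\psi\|^2+4\cdot4^{-\theta l}\|N^\theta\psi\|^2+2C_l^2\sum_{i\ge1}4^{\theta i}e^{-2^{i+1}}\|\psi\|^2 .$$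
The last sum converges, and $l$ is arbitrary. For $\theta=\frac12$ this is the second claim. For $\theta=1$ take square roots. $\square$

The hypothesis cannot be relaxed to $\phi(f)^2$ with $\|f\|=1$. The vector $\psi_s=e^{s\phi(f)-s^2}$ satisfies $E\psi_s^2=1$, and under $\psi_s^2\mu$ the variable $\phi(f)$ is Gaussian with mean $2s$ and variance $1$. So $\|\phi(f)^2\psi_s\|\ge E(\phi(f)^2\psi_s^2)=4s^2+1$. On the other hand $\psi_s$ is a coherent vector with $a(k)\psi_s=sf(k)\psi_s$, which gives $\|N\psi_s\|^2=s^4+s^2$. A bound with relative constant $\eta<4$ is impossible.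

## 6. From the gradient bound to the domain

**Proposition 6.** Let $V\in\mathcal D(N^{1/2})$ be real, and suppose that for every $\varepsilon>0$ there is an exponentially integrable $W_\varepsilon\ge0$ with (9). Then (1) holds on $\mathcal D(H_0)\cap\mathcal D(V)$, and $H_0+V$ is selfadjoint and bounded below on this domain.

*Proof.* By (9) with $\varepsilon=1$, $V\ge-W_1$. Let $U=U_M=\tau_M(V)$, $M\ge1$, a bounded function, in $\mathcal D(N^{1/2})$ by (10). Where $V<0$ we have $0\ge U\ge V$; elsewhere $U\ge0$. Together with (9) and (3),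
$$U\ge-W_1,\qquad|\nabla U|=\tau_M'(V)|\nabla V|\le3\varepsilon|U|+W_\varepsilon\qquad\text{for all }M\ge1,\ \varepsilon>0. \tag{13}$$

**Step 1: the cross term for the truncated interaction.** We show that for every $\varepsilon>0$ there is $C_\varepsilon$, independent of $M$, with
$$2\,\mathrm{Re}\langle U_M\psi,H_0\psi\rangle\ge-\varepsilon\big(\|H_0\psi\|^2+\|U_M\psi\|^2\big)-C_\varepsilon\|\psi\|^2,\qquad\psi\in\mathcal D(H_0). \tag{14}$$
Let $\psi\in\mathcal D(H_0)\subset\mathcal D(N)$. By (13), Lemma 5 and the boundedness of $U$, $|\nabla U|\psi\in L^2$, so Lemma 4 gives $U\psi\in\mathcal D(N^{1/2})$ and $a(k)U\psi=Ua(k)\psi+(\nabla U)(k)\psi$. Let $\omega_\Lambda=\min(\omega,\Lambda)$ and $h_\Lambda=d\Gamma(\omega_\Lambda)$. By (4),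
$$\langle U\psi,h_\Lambda\psi\rangle=\underbrace{\int\omega_\Lambda(k)\langle a(k)\psi,U\,a(k)\psi\rangle\,dk}_{I}+\underbrace{\int\omega_\Lambda(k)\langle(\nabla U)(k)\psi,a(k)\psi\rangle\,dk}_{J}.$$
Both integrals converge absolutely, since $U$ and $\omega_\Lambda$ are bounded and $\nabla\psi$, $\psi\nabla U$ are in $L^2(\mathbb R\times Q)$.

*Term $I$.* We have $\int\|N^{1/2}a(k)\psi\|^2dk=\sum_\nu\nu(\nu-1)\|\psi_\nu\|^2<\infty$, so $a(k)\psi\in\mathcal D(N^{1/2})$ for a.e. $k$. All integrands below are measurable in $k$, by joint measurability of $\nabla\psi$ and Tonelli. By (13) and the form bound in Lemma 5, for every $\eta>0$,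
$$I\ge-\int\omega_\Lambda\langle a(k)\psi,W_1a(k)\psi\rangle\,dk\ge-\int\omega_\Lambda\big(\eta\|N^{1/2}a(k)\psi\|^2+C_\eta\|a(k)\psi\|^2\big)\,dk .$$
On the $\nu$-particle sector, $\int\omega_\Lambda\|N^{1/2}a(k)\psi\|^2dk$ is the quadratic form of multiplication by $(\nu-1)\sum_i\omega_\Lambda(k_i)$, because $a(k)$ lowers the particle number by one. As $\nu-1\le m^{-1}\sum_i\omega(k_i)$, this multiplier is at most $m^{-1}(\sum_i\omega(k_i))^2$. Also $\int\omega_\Lambda\|a(k)\psi\|^2dk=\langle\psi,h_\Lambda\psi\rangle\le\|\psi\|\|H_0\psi\|$. Hence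
$$I\ge-\tfrac\eta m\|H_0\psi\|^2-C_\eta\|\psi\|\|H_0\psi\|.$$

*Term $J$.* Since $\sum_i\omega_\Lambda(k_i)^2\le(\sum_i\omega(k_i))^2$, we have $\int\omega_\Lambda^2\|a(k)\psi\|^2dk\le\|H_0\psi\|^2$. By Cauchy–Schwarz in $L^2(\mathbb R\times Q)$, (13) with $\varepsilon'$, Lemma 5 and $\|N\psi\|\le m^{-1}\|H_0\psi\|$, for all $\varepsilon',\eta>0$,
$$|J|\le\|\,|\nabla U|\psi\|\,\|H_0\psi\|\le\big(3\varepsilon'\|U\psi\|+\tfrac\eta m\|H_0\psi\|+C_{\varepsilon',\eta}\|\psi\|\big)\|H_0\psi\|.$$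

*Collecting.* Take $\eta=\varepsilon m/16$ and $\varepsilon'=\varepsilon/12$. Then
$$2\,\mathrm{Re}\langle U\psi,h_\Lambda\psi\rangle\ge-\tfrac\varepsilon4\|H_0\psi\|^2-\tfrac\varepsilon2\|U\psi\|\|H_0\psi\|-C\|\psi\|\|H_0\psi\| ,$$
where $\frac\varepsilon2\|U\psi\|\|H_0\psi\|\le\frac\varepsilon4(\|U\psi\|^2+\|H_0\psi\|^2)$ and $C\|\psi\|\|H_0\psi\|\le\frac\varepsilon4\|H_0\psi\|^2+\frac{C^2}\varepsilon\|\psi\|^2$. No constant depends on $M$ or $\Lambda$. Let $\Lambda\to\infty$: $h_\Lambda\psi\to H_0\psi$ by dominated convergence, and (14) follows.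

**Step 2: inequality (1).** If also $\psi\in\mathcal D(V)$, then $U_M\psi\to V\psi$ by dominated convergence, so (14) holds with $V$ in place of $U_M$. Adding $\|H_0\psi\|^2+\|V\psi\|^2$ gives (1).

**Step 3: selfadjointness, by solving $(H_0+V+b)\psi=\chi$ as a limit of truncated problems.** By the form bound in Lemma 5, $W_1\le\frac m2N+b_0\le\frac12H_0+b_0$ as forms, for some $b_0\ge0$. Since $V\ge-W_1$ and $U_M\ge-W_1$, both $T:=H_0+V$ on $\mathcal D(H_0)\cap\mathcal D(V)$ and $H_M:=H_0+U_M$, which is selfadjoint on $\mathcal D(H_0)$ because $U_M$ is bounded, are $\ge-b_0$. Let $b=b_0+1$, $\chi\in\mathcal H$ and $\psi_M=(H_M+b)^{-1}\chi$. Then $\|\psi_M\|\le\|\chi\|$ and $\|H_M\psi_M\|=\|\chi-b\psi_M\|\le(1+b)\|\chi\|$. By (14) with $\varepsilon=\frac12$,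
$$\tfrac12\big(\|H_0\psi_M\|^2+\|U_M\psi_M\|^2\big)\le\|H_M\psi_M\|^2+C\|\psi_M\|^2\le C'\|\chi\|^2 ,$$
uniformly in $M$. So along a subsequence $\psi_M\rightharpoonup\psi$, $H_0\psi_M\rightharpoonup H_0\psi$ with $\psi\in\mathcal D(H_0)$, and $U_M\psi_M\rightharpoonup\xi$ for some $\xi\in L^2$. To identify $\xi$, let $\phi\in L^\infty(Q)$. As $V\in L^2$, $U_M\phi\to V\phi$ in $L^2$, hence
$$\langle\phi,\xi\rangle=\lim\langle U_M\phi,\psi_M\rangle=\langle V\phi,\psi\rangle=\int\overline\phi\,V\psi\,d\mu .$$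
Here $V\psi\in L^1$ and $\phi$ is an arbitrary bounded function, so $V\psi=\xi\in L^2$. Thus $\psi\in\mathcal D(V)$. The weak limit of $H_0\psi_M+U_M\psi_M+b\psi_M=\chi$ is $(T+b)\psi=\chi$.

So $T+b\ge1$ is symmetric and surjective. It is densely defined: if $z\perp\mathcal D(T)$, write $z=(T+b)w$ with $w\in\mathcal D(T)$; then $0=\langle w,z\rangle\ge\|w\|^2$, so $w=0$ and $z=0$. A densely defined symmetric surjective operator is selfadjoint. $\square$

It remains to verify (9) for the field.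

## 7. The kernels of $V$ and the rate of convergence of $V_\kappa$

**Lemma 7.** $V\in L^2$, and $\|V-V_\kappa\|_2\le C\kappa^{-\gamma/2}$ for $\kappa\ge2$, with $\gamma$ from (7).

*Proof.* We estimate each component (6). For $p=0$ the difference vanishes. For $p=1$ its squared norm is at most $C\int_{|k|>\kappa}|\tilde g(k)|^2\omega(k)^{-1}dk$. Writing $\omega^{-1}=\omega^{-1+2\gamma}\omega^{-2\gamma}$ and using (7), this is at most $C\kappa^{-2\gamma}$.

Let $p\ge2$. The kernel of the difference is supported where $\max_i|k_i|>\kappa$. By symmetry, up to a factor $p$, it is enough to integrate over the region where $|k_1|$ is maximal and $|k_1|>\kappa$. Put $s=\sum_ik_i$. There $|k_1|\ge|s|/p$ and $\omega(k_1)\ge\omega(k_i)$. We split $\omega(k_1)^{-1}$ into three factors: the first pays for (7), the second gives the rate, and the third makes the other integrals converge. Since $1-2\gamma\ge0$,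
$$\omega(k_1)^{-1}=\omega(k_1)^{-(1-2\gamma)}\,\omega(k_1)^{-\gamma}\,\omega(k_1)^{-\gamma}\le C(1+s^2)^{-\frac12+\gamma}\,\kappa^{-\gamma}\prod_{i\ge2}\omega(k_i)^{-\gamma/(p-1)} .$$
In the variables $(s,k_2,\dots,k_p)$ the squared norm is therefore at most
$$C\kappa^{-\gamma}\int|\tilde g(s)|^2(1+s^2)^{-\frac12+\gamma}ds\ \Big(\int\omega(k)^{-1-\gamma/(p-1)}dk\Big)^{p-1}\le C\kappa^{-\gamma}.$$
The same computation without the restriction $|k_1|>\kappa$, and with $\omega(k_1)^{-\gamma}\le m^{-\gamma}$ in place of $\kappa^{-\gamma}$, shows that the kernels of $V$ with $p\ge2$ are square integrable; for $p=1$ this is (7), and for $p=0$ the component is the number $a_0\tilde g(0)$. $\square$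

Since $V$ and $V-V_\kappa$ lie in the chaoses $\le2n$, $V\in\mathcal D(N)$ and $\|\nabla(V-V_\kappa)\|\le\sqrt{2n}\,\|V-V_\kappa\|_2$. Also $V$ is real, because $V_\kappa$ is.

## 8. The gradient bound: one cutoff for each level

**Lemma 8.** For every $\varepsilon>0$ there is $B_\varepsilon$ such that for all $\kappa\ge2$, $\mu$-a.e., $|\nabla V_\kappa|\le\varepsilon V_\kappa+B_\varepsilon(\log\kappa)^n$.

*Proof.* **Step 1: the gradient of $V_\kappa$.** By Section 4, $\nabla:\!\varphi_\kappa(x)^p\!:\;=p\,f_{\kappa,x}:\!\varphi_\kappa(x)^{p-1}\!:$. On finitely many chaoses the graph norm of $N^{1/2}$ is equivalent to the $L^2$ norm, so $x\mapsto\,:\!P(\varphi_\kappa(x))\!:$ is bounded and continuous into $\mathcal D(N^{1/2})$ with the graph norm. As $\nabla$ is bounded from the graph norm to $L^2(\mathbb R\times Q)$ and $g\in L^1$, it commutes with the Bochner integral: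
$$(\nabla V_\kappa)(k)=\int g(x)\,f_{\kappa,x}(k):\!P'(\varphi_\kappa(x))\!:\,dx .$$
Take the $\mathfrak h$-norm at each point of $Q$. By Minkowski's integral inequality and $\|f_{\kappa,x}\|=c_\kappa^{1/2}$,
$$|\nabla V_\kappa|\le c_\kappa^{1/2}\int g(x)\,\big|:\!P'(\varphi_\kappa(x))\!:\big|\,dx\qquad\mu\text{-a.e.} \tag{15}$$

**Step 2: pointwise polynomial bounds that keep track of $c_\kappa$.** Let $L=1+c_\kappa$. By (5), $:\!P(\varphi_\kappa)\!:$ equals $a_{2n}\varphi_\kappa^{2n}$ plus finitely many terms $\beta c_\kappa^j\varphi_\kappa^i$ with $i\le2n-1$ and $i+2j\le2n$. By Young's inequality each of these is at most $\delta\varphi_\kappa^{2n}+C_\delta L^{2nj/(2n-i)}\le\delta\varphi_\kappa^{2n}+C_\delta L^n$ in modulus, because $2j\le2n-i$ and $L\ge1$. Similarly $:\!P'(\varphi_\kappa)\!:$ is a sum of terms $\beta c_\kappa^j\varphi_\kappa^i$ with $i+2j\le2n-1$, each bounded by $|\beta|\max(|\varphi_\kappa|,L^{1/2})^{2n-1}$. So with $\alpha=a_{2n}/2$,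
$$:\!P(\varphi_\kappa)\!:\;\ge\alpha\varphi_\kappa^{2n}-CL^n,\qquad\big|:\!P'(\varphi_\kappa)\!:\big|\le C\big(|\varphi_\kappa|^{2n-1}+L^{n-\frac12}\big).$$

**Step 3: integration over $x$.** Let $Z=\int g\,\varphi_\kappa^{2n}dx$, which is a.e. finite since $EZ=\|g\|_1E\varphi_\kappa(0)^{2n}<\infty$. Then $V_\kappa\ge\alpha Z-C\|g\|_1L^n$. By (15) and Hölder with respect to $g\,dx$,
$$|\nabla V_\kappa|\le C\big(L^{1/2}\|g\|_1^{\frac1{2n}}Z^{1-\frac1{2n}}+\|g\|_1L^n\big).$$
Young's inequality with exponents $2n$ and $2n/(2n-1)$ gives $L^{1/2}Z^{1-\frac1{2n}}\le\delta Z+C_\delta L^n$. Hence, choosing $\delta$ small,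
$$|\nabla V_\kappa|\le\varepsilon\alpha Z+C_\varepsilon L^n\le\varepsilon V_\kappa+C_\varepsilon'L^n ,$$
and $L\le C\log\kappa$ for $\kappa\ge2$. $\square$

**Lemma 9.** For every $\varepsilon>0$, $W_\varepsilon:=(|\nabla V|-\varepsilon V)_+$ is exponentially integrable. So (9) holds.

*Proof.* That (9) holds with this $W_\varepsilon$ is its definition; we bound the tails.

**Step 1: at a fixed cutoff, a constant plus a small error.** By Lemma 8, where we may take $B_\varepsilon>0$,
$$|\nabla V|-\varepsilon V\le|\nabla V_\kappa|-\varepsilon V_\kappa+R_\kappa\le B_\varepsilon(\log\kappa)^n+R_\kappa,\qquad R_\kappa=|\nabla(V-V_\kappa)|+\varepsilon|V-V_\kappa| .$$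

**Step 2: the error is rarely larger than $1$.** Since $V-V_\kappa$ lies in the chaoses $\le2n$, (11), (12) and Lemma 7 give $\|R_\kappa\|_q\le C_1q^n\kappa^{-\gamma/2}$ for all $q\ge2$. Choose $q=(\kappa^{\gamma/2}/(eC_1))^{1/n}$, which is $\ge2$ for $\kappa\ge\kappa_0$. Then $\|R_\kappa\|_q\le e^{-1}$, and Chebyshev gives $\mu(R_\kappa>1)\le\|R_\kappa\|_q^q\le e^{-q}$. Hence
$$\mu\big(W_\varepsilon>B_\varepsilon(\log\kappa)^n+1\big)\le\exp\big(-c\,\kappa^{\gamma/2n}\big),\qquad\kappa\ge\kappa_0 .$$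

**Step 3: let the cutoff depend on the level.** Given a large $t$, choose $\kappa$ with $t=B_\varepsilon(\log\kappa)^n+1$, that is, $\kappa=\exp\big(((t-1)/B_\varepsilon)^{1/n}\big)$. Then
$$\mu(W_\varepsilon>t)\le\exp\big(-c\exp(c't^{1/n})\big)$$
for large $t$, with some $c,c'>0$. As $\exp(c't^{1/n})$ grows faster than any multiple of $t$,
$$Ee^{qW_\varepsilon}=1+q\int_0^\infty e^{qt}\mu(W_\varepsilon>t)\,dt<\infty\quad\text{for every }q\in(0,\infty),$$
and for $q\le0$ the expectation is at most $1$. $\square$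

**Proof of Theorems 2 and 3(a).** We assume $0\le g\in L^1$ and (7), which covers $g\in L^1\cap L^2$. By Lemmas 7 and 9, $V$ is a real element of $\mathcal D(N^{1/2})$ that satisfies (9) with exponentially integrable $W_\varepsilon$. Proposition 6 gives (1) and shows that $H_0+V$ is selfadjoint and bounded below on $\mathcal D(H_0)\cap\mathcal D(V)$. It is therefore closed; closedness also follows directly from (1), as in Section 1. As $H$ is the closure of $H_0+V$, $H=H_0+V$ and $\mathcal D(H)=\mathcal D(H_0)\cap\mathcal D(V)$. $\square$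

## 9. The constant $1$ in front of $\|H\psi\|$ is optimal

**Proof of Theorem 3(b).** The inequality in (b) is (1) divided by $1-\varepsilon'$, where $\varepsilon'\in(0,1)$ is chosen with $(1-\varepsilon')^{-1}\le1+\varepsilon$. For the two negative statements we look for vectors on which one of $H_0$, $V$ dominates the other. Note that $V\in L^4$, by (11).

**Step 1: $H_0$ dominates on one fast particle.** Let $\psi_j=a^*(h_j)\Omega$ with $h_j\in C_0^\infty$, $\|h_j\|=1$, $\mathrm{supp}\,h_j\subset[j,j+1]$, $j\in\mathbb N$. Then $\|H_0\psi_j\|=\|\omega h_j\|\ge j$, while (11) gives $\|V\psi_j\|\le\|V\|_4\|\psi_j\|_4\le\sqrt3\,\|V\|_4$. So $\psi_j\in\mathcal D(H_0)\cap\mathcal D(V)$ and $\|H\psi_j\|\le\|H_0\psi_j\|+C$. If $\|H_0\psi\|\le A\|H\psi\|+C\|\psi\|$ on $\mathcal D(H)$, then $\|H_0\psi_j\|\le A\|H_0\psi_j\|+C$ with $\|H_0\psi_j\|\to\infty$, which forces $A\ge1$.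

**Step 2: $V$ dominates on a large coherent vector.** Here $n\ge2$ and $g\not\equiv0$ are used. Let $f(k)=(4\pi\omega(k))^{1/2}e^{-k^2}$, real and even, so $f\in\mathfrak h_R$. For $s>0$ let
$$\psi_s=e^{s\phi(f)-s^2\|f\|^2}=e^{-s^2\|f\|^2/2}\sum_p\frac{s^p}{p!}:\!\phi(f)^p\!: ,$$
by the generating function of the Hermite polynomials. Then $\|\psi_s\|=1$, and by (5) and the definition of $a(k)$, $a(k)\psi_s=sf(k)\psi_s$. On each sector $(\sum_i\omega(k_i))^2=\sum_{i\ne j}\omega(k_i)\omega(k_j)+\sum_i\omega(k_i)^2$, so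
$$\|H_0\psi_s\|^2=\iint\omega(k)\omega(k')\|a(k)a(k')\psi_s\|^2dk\,dk'+\int\omega(k)^2\|a(k)\psi_s\|^2dk=s^4\langle f,\omega f\rangle^2+s^2\langle f,\omega^2f\rangle .$$
Thus $\psi_s\in\mathcal D(H_0)$ and $\|H_0\psi_s\|=O(s^2)$ as $s\to\infty$. Also $\psi_s\in L^4$, so $\psi_s\in\mathcal D(V)$.

To bound $V\psi_s$ from below, note that $\psi_s^2=e^{2s\phi(f)-2s^2\|f\|^2}=\sum_p\frac{(2s)^p}{p!}:\!\phi(f)^p\!:$, again by the generating function. By (5), $\langle:\!\phi(f)^p\!:,:\!\varphi_\kappa(x)^p\!:\rangle=p!\,\langle f,f_{\kappa,x}\rangle^p$, and different chaoses are orthogonal, so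
$$\langle\psi_s,:\!\varphi_\kappa(x)^p\!:\psi_s\rangle=\big(2s\,\eta_\kappa(x)\big)^p,\qquad\eta_\kappa(x)=\langle f,f_{\kappa,x}\rangle=\int_{|k|\le\kappa}e^{-k^2}e^{ikx}dk .$$
Here $\eta_\kappa$ is real, and as $\kappa\to\infty$ it converges uniformly in $x$ to $\eta(x)=\sqrt\pi\,e^{-x^2/4}>0$. Since $V_\kappa\to V$ in $L^2$, $\psi_s^2\in L^2$ and $g\in L^1$,
$$\langle\psi_s,V\psi_s\rangle=\lim_{\kappa\to\infty}\int gP(2s\eta_\kappa)\,dx=\int gP(2s\eta)\,dx=a_{2n}(2s)^{2n}\int g\,\eta^{2n}dx+O(s^{2n-1}) .$$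
As $g\ge0$, $g\not\equiv0$ and $\eta>0$, the leading coefficient is positive, so $\|V\psi_s\|\ge\langle\psi_s,V\psi_s\rangle\ge c\,s^{2n}$ for large $s$, with $c>0$. Because $2n>2$,
$$\|H\psi_s\|\le\|V\psi_s\|+O(s^2)=(1+o(1))\|V\psi_s\| ,\qquad\|V\psi_s\|\to\infty .$$
If $\|V\psi\|\le A\|H\psi\|+C\|\psi\|$ on $\mathcal D(H)$, inserting $\psi_s$, dividing by $\|V\psi_s\|$ and letting $s\to\infty$ gives $A\ge1$. $\square$
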